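# A full invertible operator whose inverse is not a limit of polynomials in it

Inner products are linear in the first variable, operators are bounded and linear, and subspaces called invariant are closed. For a bounded measurable function $\varphi$ on $[0,1)$, $M_\varphi$ is multiplication by $\varphi$. Throughout, $\zeta(t)=e^{2\pi it}$.

## 1. Multiplication on a circle and multiplication on an arc

Work in $L^2[0,1)$ and let $U=M_\zeta$. The functions $\zeta^k$, $k\in\mathbb Z$, form an orthonormal basis, and $U$ shifts it: $U\zeta^k=\zeta^{k+1}$. So $U$ is unitary, with $U^{-1}\zeta^k=\zeta^{k-1}$. Can $U^{-1}$ be approximated by polynomials in $U$? Apply both to the constant function $1$. If $p$ is a polynomial, then $p(U)1=p(\zeta)$ is a combination of $1,\zeta,\zeta^2,\dots$, while $U^{-1}1=\zeta^{-1}$ is orthogonal to all of these, so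
$$\|p(U)1-U^{-1}1\|^2=\|p(\zeta)\|^2+1\ge 1 .$$
No polynomial comes close, even on this single vector. The failure can also be seen in an invariant subspace. Let $\mathcal N$ be the closed span of $\zeta,\zeta^2,\zeta^3,\dots$. Then $U\mathcal N\subseteq\mathcal N$, but $U^{-1}\zeta=1\notin\mathcal N$, so $\mathcal N$ is invariant under $U$ and not under $U^{-1}$.

Now replace the circle by a quarter of it: let $V=M_\gamma$ with $\gamma(t)=e^{\pi it/2}$. The values lie on the arc $\Gamma$ from $1$ to $i$. Let $w=e^{\pi i/4}$ be its midpoint. For $z\in\Gamma$ we have $|z-w|\le|1-w|=\sqrt{2-\sqrt2}<1=|w|$, so the geometric series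
$$\frac1z=\sum_{n\ge0}\frac{(w-z)^n}{w^{n+1}}$$
converges uniformly on $\Gamma$. Its partial sums are polynomials $p_i$, and $\|p_i(V)-V^{-1}\|\le\sup_\Gamma|p_i(z)-1/z|\to0$. So $V^{-1}$ is a norm limit of polynomials in $V$, and consequently every invariant subspace of $V$ is invariant under $V^{-1}$.

In the two examples, two properties stand or fall together: being able to approximate $T^{-1}$ by polynomials in $T$, and having every invariant subspace of $T$ invariant under $T^{-1}$. Do they always agree?

## 2. Full operators and the algebra $\mathcal A(T)$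

Let $H$ be a complex Hilbert space and $T$ an operator on it.

**Definition.** $\mathcal A(T)$ is the strongly closed algebra generated by $T$ and $I$. $\operatorname{Lat}T$ is the lattice of closed invariant subspaces of $T$. An invariant subspace $\mathcal N$ of $T$ is *full* if $\overline{T(\mathcal N)}=\mathcal N$, and $T$ is *full* if all its invariant subspaces are full.

Multiplication of operators is separately continuous in the strong topology, so the strong closure of $\{p(T):p\text{ a polynomial}\}$ is already an algebra, and it equals $\mathcal A(T)$. Concretely, $A\in\mathcal A(T)$ if and only if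

> for all $x_1,\dots,x_m\in H$ and $\eta>0$ there is **one** polynomial $p$ with $\|p(T)x_i-Ax_i\|<\eta$ for $i=1,\dots,m$.

Let $T$ be invertible and $\mathcal N\in\operatorname{Lat}T$. Then $T(\mathcal N)$ is closed, so $\mathcal N$ is full exactly when $T\mathcal N=\mathcal N$. This is the same as $T^{-1}\mathcal N\subseteq\mathcal N$: if $T\mathcal N=\mathcal N$, then $T^{-1}\mathcal N=\mathcal N$, and if $T^{-1}\mathcal N\subseteq\mathcal N$, then $\mathcal N\subseteq T\mathcal N\subseteq\mathcal N$. So $T$ is full if and only if $\operatorname{Lat}T\subseteq\operatorname{Lat}T^{-1}$. In Section 1, $V$ is full and $U$ is not.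

If $T^{-1}\in\mathcal A(T)$, then $T$ is full: for $x\in\mathcal N\in\operatorname{Lat}T$, the vector $T^{-1}x$ is a limit of vectors $p(T)x\in\mathcal N$. The paper "Singly Generated Algebras Containing Compact Operators" records the converse as not known: *if $T$ is invertible and full, must $T^{-1}\in\mathcal A(T)$?*

In finite dimensions the answer is yes. For $T=\begin{pmatrix}2&1\\0&2\end{pmatrix}$ we have $(T-2I)^2=0$, that is, $T^2-4T+4I=0$, so $T(I-\tfrac14T)=I$ and $T^{-1}=I-\frac14T$. In general the characteristic polynomial of an invertible matrix has nonzero constant term, and the Cayley–Hamilton theorem makes $T^{-1}$ a polynomial in $T$.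

For normal $T$ the answer is also yes. Let $\operatorname{Alg}\operatorname{Lat}T$ be the set of operators $A$ with $\operatorname{Lat}T\subseteq\operatorname{Lat}A$. Normal operators are reflexive, which means $\operatorname{Alg}\operatorname{Lat}T=\mathcal A(T)$ (D. Sarason, *Invariant subspaces and unstarred operator algebras*, Pacific J. Math. 17 (1966)), and fullness of $T$ says precisely $T^{-1}\in\operatorname{Alg}\operatorname{Lat}T$.

In general the answer is no, and a counterexample can be found arbitrarily close to a unitary.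

**Theorem A.** For every $\delta\in(0,\frac12]$ there are a separable complex Hilbert space $H$, a unitary $U$ on $H$ and an invertible $T$ on $H$ with $\|T-U\|\le\delta$ such that every invariant subspace of $T$ is invariant under $T^{-1}$, but $T^{-1}$ is not in the weak-operator closure (a fortiori not in the strong closure) of the polynomials in $T$.

## 3. One vector against several vectors

Let us try to prove that a full invertible $T$ has $T^{-1}\in\mathcal A(T)$. Fix a vector $x$. The closed span of $\{T^kx:k\ge0\}$ is invariant, hence contains $T^{-1}x$, so some polynomial $p$ makes $\|p(T)x-T^{-1}x\|$ small. This is the requirement above for $m=1$. For $m=2$ we get a polynomial for $x_1$ and another for $x_2$, and nothing makes them equal. A common polynomial would come from the closed span of the vectors $T^kx_1\oplus T^kx_2$, but that is an invariant subspace of $T\oplus T$, and it need not be a direct sum of invariant subspaces of $T$. Fullness of $T$ is silent about it. This is where the attempt stops, and the obstruction can be stated exactly.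 Write $T^{(m)}$ for the direct sum of $m$ copies of $T$.

**Proposition C.** For invertible $T$: $T^{-1}\in\mathcal A(T)$ if and only if $T^{(m)}$ is full for every $m\ge1$. For the $T$ of Theorem A (as constructed below), $T$ is full but $T\oplus T$ is not; so fullness does not pass to $T\oplus T$.

*Proof of the first sentence.* Suppose polynomials satisfy $p_\alpha(T)\to T^{-1}$ strongly. Then $p_\alpha(T^{(m)})=p_\alpha(T)^{(m)}\to(T^{-1})^{(m)}$ strongly, so every closed $T^{(m)}$-invariant subspace is $(T^{-1})^{(m)}$-invariant. Conversely, let all $T^{(m)}$ be full. Given $x_1,\dots,x_m$, put $X=x_1\oplus\dots\oplus x_m$. The closed span of $\{(T^k)^{(m)}X:k\ge0\}$ is in $\operatorname{Lat}T^{(m)}$, hence contains $(T^{-1})^{(m)}X$. So there is a polynomial $p$ with $\|p(T)x_i-T^{-1}x_i\|$ as small as desired for all $i\le m$ at once. Hence $T^{-1}\in\mathcal A(T)$. The second sentence is proved in Section 8. $\square$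

It helps to know what a failure of fullness looks like in terms of inner products.

**Lemma 1.** Let $T$ be invertible and $m\ge1$. Then $T^{(m)}$ is not full if and only if there are $x_i,y_i\in H$ $(i\le m)$ with
$$\sum_{i\le m}\langle T^kx_i,y_i\rangle=0\quad(k\ge1),\qquad \sum_{i\le m}\langle x_i,y_i\rangle\neq0. \tag{1}$$

*Proof.* Given (1), put $X=(x_i)$, $Y=(y_i)$, and let $\mathcal N$ be the closed span of $\{(T^k)^{(m)}X:k\ge1\}$. It is invariant, it is orthogonal to $Y$, and it contains $T^{(m)}X$. Since $\langle X,Y\rangle\ne0$, it does not contain $X=(T^{(m)})^{-1}T^{(m)}X$. So $T^{(m)}$ is not full. Conversely, let $\mathcal N\in\operatorname{Lat}T^{(m)}$ contain a vector $Z$ with $X:=(T^{(m)})^{-1}Z\notin\mathcal N$. Choose $Y\perp\mathcal N$ with $\langle X,Y\rangle\ne0$. For $k\ge1$, $(T^k)^{(m)}X=(T^{k-1})^{(m)}Z\in\mathcal N$, so $\langle (T^k)^{(m)}X,Y\rangle=0$. $\square$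

In Section 1, $x=y=1$ satisfies (1) for $U$ with $m=1$. For Theorem A we need (1) with $m=2$ and never with $m=1$.

A gap between $m=1$ and $m=2$ is easy to see for spaces of matrices. Let $S$ be the space of trace-zero $2\times2$ matrices. If $\langle Ax,y\rangle=0$ for all $A\in S$, then $x=0$ or $y=0$: if $x\ne0\neq y$, the rank-one matrices $A=\langle\cdot,x\rangle z$ with $z\perp x$ have trace $0$, so $\langle z,y\rangle=0$ for these $z$, whence $y=cx$ with $c\ne0$. But then the matrix $B$ with $Bx=x$ and $Bz=-z$ for $z\perp x$ is in $S$ and $\langle Bx,y\rangle=\bar c\|x\|^2\ne0$. So no single pair detects that $I\notin S$, while the two pairs $(e_1,e_1)$, $(e_2,e_2)$ do: $\langle Ae_1,e_1\rangle+\langle Ae_2,e_2\rangle$ is the trace, which vanishes on $S$ and equals $2$ at $I$. We need such a gap for the polynomials in one operator.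

## 4. A separating spectrum is needed

**Lemma 2.** If $T$ is invertible and $\mathbb C\setminus\sigma(T)$ is connected, then $T^{-1}$ is a norm limit of polynomials in $T$.

*Proof.* Let $\mathcal P$ be the norm-closed algebra generated by $T$ and $I$, and let $R$ be the set of $\lambda\notin\sigma(T)$ with $(\lambda-T)^{-1}\in\mathcal P$. If $|\lambda|>\|T\|$, then $(\lambda-T)^{-1}=\sum_n\lambda^{-n-1}T^n\in\mathcal P$. If $\lambda\in R$ and $\mu$ is close to $\lambda$, then $(\mu-T)^{-1}=\sum_n(\lambda-\mu)^n(\lambda-T)^{-n-1}\in\mathcal P$, so $R$ is open. As $\lambda\mapsto(\lambda-T)^{-1}$ is norm continuous off $\sigma(T)$, $R$ is closed in $\mathbb C\setminus\sigma(T)$. By connectedness $0\in R$. $\square$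

So the spectrum of a counterexample must separate the plane. We shall use pieces that each live on an arc, like $V$, and a remainder that lives on the circle, like $U$. Single pairs will see only the arcs, and suitable double pairs will see only the circle. The pieces are cut out by idempotents of the following kind.

**Definition.** Sequences $(f_n)_{n\ge1}$, $(g_n)_{n\ge1}$ in a separable Hilbert space $H_0$ are *biorthogonal* if $\langle f_m,g_n\rangle=\delta_{mn}$. Put $E_nx=\langle x,g_n\rangle f_n$ and $c_n=\|f_n\|\,\|g_n\|$.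

Then $\|E_n\|=c_n\ge\langle f_n,g_n\rangle=1$, and $E_mE_nx=\langle x,g_n\rangle\langle f_n,g_m\rangle f_m$ gives
$$E_mE_n=\delta_{mn}E_n. \tag{2}$$
Example: $f_n=g_n=e_n$ in $\ell^2$, where $E_n$ is the $n$th coordinate projection. A less trivial pair in $\mathbb C^2$ (a finite system): $f_1=e_1+2e_2$, $f_2=e_2$, $g_1=e_1$, $g_2=e_2-2e_1$; here $\langle f_1,g_2\rangle=-2+2=0$.

Let $H=L^2([0,1);H_0)$, the separable Hilbert space of measurable $X:[0,1)\to H_0$ with $\int_0^1\|X(t)\|^2dt<\infty$, with inner product $\int_0^1\langle X(t),Y(t)\rangle\,dt$. For $x\in H_0$, $1\otimes x$ denotes the constant function with value $x$. Let $E_n$ act on $H$ pointwise, $(E_nX)(t)=\langle X(t),g_n\rangle f_n$. It still has norm $c_n$, satisfies (2), and commutes with all $M_\varphi$.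

**Definition.** If $\varphi_\infty,\varphi_n\in L^\infty[0,1)$ satisfy $\sum_nc_n\|\varphi_n-\varphi_\infty\|_\infty<\infty$, put
$$[\varphi_\infty;\varphi_n]=M_{\varphi_\infty}+\sum_nM_{\varphi_n-\varphi_\infty}E_n ,$$
a norm convergent series.

Think of $\varphi_n$ as the symbol on the $n$th piece and of $\varphi_\infty$ as the symbol at infinity. For $f_n=g_n=e_n$, the $n$th coordinate of $[\varphi_\infty;\varphi_n]X$ is $\varphi_\infty X_n+(\varphi_n-\varphi_\infty)X_n=\varphi_nX_n$, and $\varphi_\infty$ has disappeared. We shall need a system in which it does not disappear.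

**Lemma 3.** $[\varphi_\infty;\varphi_n]$ is linear in $\varphi$, $[1;1]=I$, and $[\varphi_\infty;\varphi_n][\psi_\infty;\psi_n]=[\varphi_\infty\psi_\infty;\varphi_n\psi_n]$, the right side being defined.

*Proof.* The first two claims are immediate. Write $\varphi_n=\varphi_\infty+\alpha_n$ and $\psi_n=\psi_\infty+\beta_n$, and put $\theta_n=\varphi_n\psi_n-\varphi_\infty\psi_\infty=\varphi_\infty\beta_n+\psi_\infty\alpha_n+\alpha_n\beta_n$. Since $c_n\ge1$, the norms $\|\alpha_n\|_\infty$ are bounded, so $\sum_nc_n\|\theta_n\|_\infty<\infty$. Multiply the two absolutely convergent series. By (2) the double sum $\sum_{n,l}M_{\alpha_n\beta_l}E_nE_l$ reduces to its diagonal, and the product is $M_{\varphi_\infty\psi_\infty}+\sum_nM_{\theta_n}E_n$. $\square$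

Could constants do as symbols? Take $T=[\lambda_\infty;\lambda_n]$ with nonzero numbers and $\sum c_n|\lambda_n-\lambda_\infty|<\infty$. Let $K=\{\lambda_\infty,\lambda_1,\lambda_2,\dots\}$, which is compact since $\lambda_n\to\lambda_\infty$. For $\lambda\notin K$ the differences $|\lambda_n-\lambda|$ are bounded below, so $[1/(\lambda_\infty-\lambda);1/(\lambda_n-\lambda)]$ is defined and by Lemma 3 it inverts $T-\lambda$. Thus $\sigma(T)\subseteq K$ is countable. Two points off a countable set can be joined by uncountably many circular arcs that meet only at their ends, and one of these misses the set. So $\mathbb C\setminus\sigma(T)$ is connected, and Lemma 2 gives $T^{-1}\in\mathcal A(T)$ whatever the biorthogonal system is. With constants we are stuck, and this is why the variable $t$ is there.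

## 5. Arcs that shrink onto the full circle

Let $\delta\in(0,\frac12]$, let $(f_n),(g_n)$ be any biorthogonal system in $H_0$, and put
$$\varepsilon_n=\frac{\delta\,2^{-n-4}}{\max_{j\le n}c_j},\qquad m_n(t)=(1+\varepsilon_n)e^{2\pi i(1-\varepsilon_n)t}. \tag{3}$$
The $\varepsilon_n$ decrease strictly to $0$ and $\varepsilon_n<1/32$. The values of $m_n$ run along the circle of radius $1+\varepsilon_n$ but stop short of closing up. As $n\to\infty$ these arcs approach the full unit circle. We have
$$|m_n-\zeta|\le\varepsilon_n+|e^{2\pi i(1-\varepsilon_n)t}-e^{2\pi it}|\le\varepsilon_n+2\pi\varepsilon_n\le8\varepsilon_n,\qquad \sum_n8\varepsilon_nc_n\le\sum_n8\,\delta\,2^{-n-4}=\frac\delta2. \tag{4}$$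
So we may define
$$T=[\zeta;m_n],\qquad U=M_\zeta,\qquad \|T-U\|\le\tfrac\delta2 ,$$
and $U$ is unitary. Since $|\zeta|,|m_n|\ge1$, $|1/m_n-1/\zeta|=|m_n-\zeta|/|m_n\zeta|\le8\varepsilon_n$. So $[1/\zeta;1/m_n]$ is defined, and by Lemma 3
$$T^{-1}=[1/\zeta;1/m_n],\qquad p(T)=[p(\zeta);p(m_n)]\ \text{ for polynomials }p. \tag{5}$$

The different radii keep the arcs apart from each other, and the gaps keep them from separating the plane. Both are used to prove that polynomials in $T$ reach each piece separately, with all powers of $\zeta$, negative ones included.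

**Lemma 4.** For all $N\ge1$ and $k\in\mathbb Z$, $M_{\zeta^k}E_N$ is a norm limit of polynomials in $T$.

*Proof.* We use Runge's theorem: if $K\subset\mathbb C$ is compact with connected complement and $h$ is analytic near $K$, then $h$ is a uniform limit on $K$ of polynomials.

**Step 1.** *This step chooses the compact set.* Let $\Gamma_j=\{(1+\varepsilon_j)e^{2\pi is}:0\le s\le1-\varepsilon_j\}$, a closed arc containing the range of $m_j$. Choose $\rho$ with $1+\varepsilon_{N+1}<\rho<1+\varepsilon_N$ and let
$$\Delta=\{|z|\le\rho\},\qquad K=\Delta\cup\Gamma_1\cup\dots\cup\Gamma_N .$$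
The sets in this union are compact, and they are pairwise disjoint because $1+\varepsilon_1>\dots>1+\varepsilon_N>\rho$. The disc $\Delta$ contains $\zeta(t)$ and all values of $m_n$ for $n>N$.

**Step 2.** *This step checks that $\mathbb C\setminus K$ is connected.* It is the union of the connected open sets
$$A_0=\{|z|>1+\varepsilon_1\},\quad A_j=\{1+\varepsilon_{j+1}<|z|<1+\varepsilon_j\}\ (1\le j<N),\quad A_N=\{\rho<|z|<1+\varepsilon_N\}$$
and the nonempty open arcs $G_j=\{(1+\varepsilon_j)e^{2\pi is}:1-\varepsilon_j<s<1\}$, $1\le j\le N$. Each point of $G_j$ has a disc around it inside $\mathbb C\setminus K$, and this disc meets both $A_{j-1}$ and $A_j$. So $A_0,\dots,A_N$ are linked in a chain through the gaps.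

**Step 3.** *This step chooses the function, which should be $0$ everywhere except on the $N$th arc, and there should turn $m_N$ into $\zeta^k$.* Let $h=0$ near $\Delta\cup\Gamma_1\cup\dots\cup\Gamma_{N-1}$. Near $\Gamma_N$ let
$$h(z)=\exp\Big(\frac{k}{1-\varepsilon_N}\log\frac{z}{1+\varepsilon_N}\Big),$$
with the branch of $\log$ whose imaginary part lies in $(-\pi\varepsilon_N,\,2\pi-\pi\varepsilon_N)$. On $\Gamma_N$ the arguments lie in $[0,2\pi-2\pi\varepsilon_N]$, inside this interval, so the branch is analytic near $\Gamma_N$. Since the logarithm of $m_N(t)/(1+\varepsilon_N)$ is $2\pi i(1-\varepsilon_N)t$, we get $h(m_N(t))=e^{2\pi ikt}=\zeta(t)^k$. By Runge's theorem there are polynomials $p_i\to h$ uniformly on $K$.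

**Step 4.** *This step controls the infinitely many pieces with $n>N$ at once.* On $\Delta$ we have $p_i\to0$ uniformly. The disc $\{|z|\le1+\varepsilon_{N+1}\}$ lies in the interior of $\Delta$, so Cauchy's estimate gives $\sigma_i:=\sup\{|p_i'(z)|:|z|\le1+\varepsilon_{N+1}\}\to0$. This disc is convex and contains $\zeta(t)$ and $m_n(t)$ for $n>N$. Integrating $p_i'$ along the segment between them, $\|p_i(m_n)-p_i(\zeta)\|_\infty\le8\varepsilon_n\sigma_i$ for $n>N$.

**Step 5.** *This step adds up the errors.* By (5), $p_i(T)=M_{p_i(\zeta)}+\sum_nM_{p_i(m_n)-p_i(\zeta)}E_n$, so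
$$\|p_i(T)-M_{\zeta^k}E_N\|\le\|p_i(\zeta)\|_\infty+\sum_{n\le N}c_n\|p_i(m_n)-p_i(\zeta)-\delta_{nN}\zeta^k\|_\infty+\sigma_i\sum_{n>N}8c_n\varepsilon_n .$$
The first term tends to $0$ because $\zeta(t)\in\Delta$. In the finite sum, $p_i(\zeta)\to0$ uniformly, $p_i(m_n)\to0$ uniformly for $n<N$, and $p_i(m_N)\to\zeta^k$ uniformly. The last term tends to $0$ because $\sigma_i\to0$ and the sum is finite by (4). $\square$

## 6. Reduction to a question about biorthogonal systems

**Theorem D.** Let $(f_n),(g_n)$ be any biorthogonal sequences in a separable Hilbert space $H_0$, $E_n=\langle\cdot,g_n\rangle f_n$, and build $T$ on $L^2([0,1);H_0)$ as in Section 5. Then for each $m$, $T^{(m)}$ is full if and only if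
$$(D_m)\qquad \sum_{i\le m}\langle E_nx_i,y_i\rangle=0\ \text{ for all }n\ \Longrightarrow\ \sum_{i\le m}\langle x_i,y_i\rangle=0\qquad(x_i,y_i\in H_0).$$
Consequently $T^{-1}\in\mathcal A(T)$ if and only if $(D_m)$ holds for all $m$.

*Proof.* **Step 1.** *This step shows that $(D_m)$ makes $T^{(m)}$ full, by passing from $H$ to almost every point $t$.* Let $\mathcal N\in\operatorname{Lat}T^{(m)}$, $(X_i)\in\mathcal N$ and $(Y_i)\perp\mathcal N$. By Lemma 4, $(M_{\zeta^k}E_n)^{(m)}$ is a norm limit of polynomials in $T^{(m)}$, so $(M_{\zeta^k}E_nX_i)_i\in\mathcal N$ and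
$$\int_0^1e^{2\pi ikt}\sum_{i\le m}\langle E_nX_i(t),Y_i(t)\rangle\,dt=0\qquad(k\in\mathbb Z,\ n\ge1).$$
The function $\sum_i\langle E_nX_i(t),Y_i(t)\rangle$ is in $L^1$, being bounded by $c_n\sum_i\|X_i(t)\|\|Y_i(t)\|$, and all its Fourier coefficients vanish. Hence it is $0$ almost everywhere. As there are countably many $n$, for almost every $t$ we have $\sum_i\langle E_nX_i(t),Y_i(t)\rangle=0$ for all $n$, and then $(D_m)$, applied at $t$, gives $\sum_i\langle X_i(t),Y_i(t)\rangle=0$. By (5), with norm convergence justifying the term-by-term evaluation,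
$$\sum_i\langle T^{-1}X_i,Y_i\rangle=\int_0^1\frac1{\zeta}\sum_i\langle X_i(t),Y_i(t)\rangle\,dt+\sum_n\int_0^1\Big(\frac1{m_n}-\frac1\zeta\Big)\sum_i\langle E_nX_i(t),Y_i(t)\rangle\,dt=0 .$$
Since $(Y_i)\in\mathcal N^\perp$ was arbitrary, $(T^{-1}X_i)_i\in\mathcal N$. So $T^{(m)}$ is full.

**Step 2.** *This step turns a failure of $(D_m)$ into vectors as in (1), by making the arcs invisible and leaving only the circle.* Let $\sum_i\langle E_nx_i,y_i\rangle=0$ for all $n$, but $\sum_i\langle x_i,y_i\rangle\ne0$. For $k\ge0$, $T^k=[\zeta^k;m_n^k]$, so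
$$\sum_i\langle T^k(1\otimes x_i),1\otimes y_i\rangle=\int_0^1\zeta^k\,dt\,\sum_i\langle x_i,y_i\rangle+\sum_n\int_0^1(m_n^k-\zeta^k)\,dt\,\sum_i\langle E_nx_i,y_i\rangle=\int_0^1\zeta^k\,dt\,\sum_i\langle x_i,y_i\rangle . \tag{6}$$
This is $0$ for $k\ge1$ and nonzero for $k=0$. By Lemma 1, $T^{(m)}$ is not full.

The last sentence of the theorem follows from Proposition C. $\square$

The problem has become one about sequences: *find a biorthogonal system with $(D_1)$ but without $(D_2)$.*

## 7. A system with $(D_1)$ and without $(D_2)$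

The obvious candidates fail. For $N$ biorthogonal pairs in $\mathbb C^d$ there is no gap. If $N<d$, some $x\ne0$ is orthogonal to all $g_n$, and $x=y$ violates $(D_1)$. If $N=d$, the $f_n$ form a basis on which $\sum E_n$ acts as the identity, so $\sum_nE_n=I$ and all $(D_m)$ hold. In infinite dimensions, if $\sum_{n\le N}E_n\to I$ in the weak operator topology, as for an orthonormal basis, then $\sum_i\langle x_i,y_i\rangle=\lim_N\sum_{n\le N}\sum_i\langle E_nx_i,y_i\rangle$, and again all $(D_m)$ hold.

So the partial sums must miss $I$, but only slightly. Let $P_N$ be the projection of $\ell^2$ onto the span of $e_1,\dots,e_N$. We arrange that $\sum_{n\le N}E_n$ is $P_N$ plus one stray matrix entry next to the corner, with the entries growing and sitting alternately below and above the diagonal.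

Let $e_0=0$, $b_k=2^k$ for $k\ge1$, $a_0=0$, $a_{2k-1}=a_{2k}=b_k$, and in $\ell^2$ define
$$f_n=e_n\ (n\text{ even}),\qquad f_n=e_n+a_{n-1}e_{n-1}+a_ne_{n+1}\ (n\text{ odd}),$$
$$g_n=e_n\ (n\text{ odd}),\qquad g_n=e_n-a_{n-1}e_{n-1}-a_ne_{n+1}\ (n\text{ even}).$$
The first ones are $f_1=e_1+2e_2$, $f_2=e_2$, $f_3=e_3+2e_2+4e_4$, and $g_1=e_1$, $g_2=e_2-2e_1-2e_3$, $g_3=e_3$. They give $E_1x=x_1(e_1+2e_2)$ and $E_2x=(x_2-2x_1-2x_3)e_2$, hence
$$(E_1+E_2)x=x_1e_1+x_2e_2-2x_3e_2 .$$
The stray $2x_1e_2$ has been cancelled and replaced by $-2x_3e_2$.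

*Biorthogonality.* If $m,n$ have the same parity, or $m$ is even and $n$ odd, then $\langle f_m,g_n\rangle=\delta_{mn}$ at once, because at least one of the two vectors is a single $e_j$ and the extra terms of the other have the wrong parity or are absent. Let $m$ be odd and $n$ even. The product of $e_m$ with $g_n$ is nonzero only if $m=n\pm1$, and the product of the extra terms of $f_m$ with $e_n$ is nonzero only if $n=m\pm1$. For $n=m+1$ the total is $a_m-a_{n-1}=0$, for $n=m-1$ it is $a_{m-1}-a_n=0$, and otherwise it is $0$.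

**Lemma 5.** For $x,y\in\ell^2$ put $w_n=\overline{y_n}$, $s_N=\sum_{n\le N}x_nw_n$ and $\tau_N=\sum_{n\le N}\langle E_nx,y\rangle$. Then
$$\tau_N=s_N+a_Nx_Nw_{N+1}\ (N\text{ odd}),\qquad \tau_N=s_N-a_Nx_{N+1}w_N\ (N\text{ even}). \tag{7}$$

*Proof.* Since $\langle E_nx,y\rangle=\langle x,g_n\rangle\langle f_n,y\rangle$,
$$\langle E_nx,y\rangle=x_n(w_n+a_{n-1}w_{n-1}+a_nw_{n+1})\ (n\text{ odd}),\qquad \langle E_nx,y\rangle=(x_n-a_{n-1}x_{n-1}-a_nx_{n+1})w_n\ (n\text{ even}),$$
where terms with $a_0=0$ are absent. For $N=1$: $\tau_1=x_1w_1+a_1x_1w_2$. For $N$ even,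
$$\tau_N=\big(s_{N-1}+a_{N-1}x_{N-1}w_N\big)+x_Nw_N-a_{N-1}x_{N-1}w_N-a_Nx_{N+1}w_N=s_N-a_Nx_{N+1}w_N .$$
For $N\ge3$ odd,
$$\tau_N=\big(s_{N-1}-a_{N-1}x_Nw_{N-1}\big)+x_Nw_N+a_{N-1}x_Nw_{N-1}+a_Nx_Nw_{N+1}=s_N+a_Nx_Nw_{N+1}.\qquad\square$$

All $\langle E_nx,y\rangle$ vanish if and only if all $\tau_N$ vanish. With $N=2k-1$ and $N=2k$, this means
$$s_{2k-1}=-b_kx_{2k-1}w_{2k},\qquad s_{2k}=b_kx_{2k+1}w_{2k}\qquad(k\ge1). \tag{8}$$
The same number $b_kw_{2k}$ occurs in both equations. If $s_N$ is nearly constant and nonzero, then $x_{2k+1}\approx-x_{2k-1}$, and such an $x$ is not in $\ell^2$. The next proof makes this precise.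

**Lemma 6.** $(D_1)$ holds: if $x,y\in\ell^2$ and $\langle E_nx,y\rangle=0$ for all $n$, then $\langle x,y\rangle=0$.

*Proof.* Here (8) holds and $s_N\to s:=\langle x,y\rangle$. Suppose $s\ne0$, and choose $k_0$ with $|s_N|\ge|s|/2$ for $N\ge2k_0-1$. For $k\ge k_0$ both left sides in (8) are nonzero, hence so are all factors on the right. In particular $x_{2k_0-1}\ne0$. Dividing,
$$x_{2k+1}=-r_kx_{2k-1},\qquad r_k=\frac{s_{2k}}{s_{2k-1}}\ne0,\qquad |r_k-1|=\frac{|x_{2k}w_{2k}|}{|s_{2k-1}|}\le\frac2{|s|}|x_{2k}w_{2k}| .$$
By the Cauchy–Schwarz inequality $\sum_k|x_{2k}w_{2k}|<\infty$, so $\prod_{k\ge k_0}r_k$ converges to a nonzero limit. Then $|x_{2k+1}|=|x_{2k_0-1}|\prod_{j=k_0}^k|r_j|$ has a nonzero limit, contradicting $x\in\ell^2$. $\square$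

The numbers $b_k$ cancelled here. They matter in the next lemma. With two pairs $(x,y)$, $(u,v)$ of real vectors, the products in (8) become dot products in $\mathbb R^2$. If the partial sums are to be constantly $1$, we must solve
$$p_k\cdot b_kq_k=-1,\qquad p_{k+1}\cdot b_kq_k=1,\qquad p_k=(x_{2k-1},u_{2k-1}),\quad q_k=(y_{2k},v_{2k}). \tag{9}$$
For numbers this forces $p_{k+1}=-p_k$. For plane vectors it does not: if $p_k,p_{k+1}$ are linearly independent, then $q_k$ can be solved for, whatever their lengths are. So let $p_k$ be $\frac1k$ times a basis vector, alternating between the two basis vectors. The solution $b_kq_k$ then has length of order $k$, and the factor $b_k=2^k$ makes $q_k$ square summable.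

**Lemma 7.** $(D_2)$ fails: there are $x,y,u,v\in\ell^2$ with $\langle E_nx,y\rangle+\langle E_nu,v\rangle=0$ for all $n$ and $\langle x,y\rangle+\langle u,v\rangle=1$.

*Proof.* Take real vectors. Let the even coordinates of $x,u$ be $0$, and let the odd coordinates of $y,v$ be $0$ except $(y_1,v_1)=(1,0)$. With $p_k,q_k$ as in (9), put
$$p_k=\tfrac1k(1,0),\quad q_k=2^{-k}(-k,k+1)\quad(k\text{ odd}),\qquad p_k=\tfrac1k(0,1),\quad q_k=2^{-k}(k+1,-k)\quad(k\text{ even}).$$
Since $\sum k^{-2}$ and $\sum4^{-k}(k^2+(k+1)^2)$ converge, these are $\ell^2$ vectors.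

Equations (9) hold. For $k$ odd, $p_k\cdot b_kq_k=\frac1k(-k)=-1$ and $p_{k+1}\cdot b_kq_k=\frac1{k+1}(k+1)=1$. For $k$ even the same computation holds with the coordinates exchanged.

The partial sums $\sum_{n\le N}(x_ny_n+u_nv_n)$ contain only the term $n=1$, since for even $n$ the first factors vanish and for odd $n\ge3$ the second ones do. So they equal $p_1\cdot(1,0)=1$ for every $N\ge1$, and $\langle x,y\rangle+\langle u,v\rangle=1$.

Let $\tau_N$ now be the sum of the quantities in (7) for $(x,y)$ and $(u,v)$. By (7) and (9),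
$$\tau_{2k-1}=1+b_kp_k\cdot q_k=0,\qquad\tau_{2k}=1-b_kp_{k+1}\cdot q_k=0\qquad(k\ge1).$$
All $\tau_N$ vanish, hence so do their differences $\langle E_nx,y\rangle+\langle E_nu,v\rangle$. $\square$

## 8. Proofs of Theorem A and Proposition C, and the spaces on which the implication holds

*Proof of Theorem A.* Given $\delta$, build $T$ and $U$ on $H=L^2([0,1);\ell^2)$ as in Section 5 from the system of Section 7. Then $\|T-U\|\le\delta/2\le\delta$ and $T$ is invertible.

**Step 1.** *This step gives $\operatorname{Lat}T\subseteq\operatorname{Lat}T^{-1}$.* By Lemma 6, $(D_1)$ holds, so $T$ is full by Theorem D with $m=1$.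

**Step 2.** *This step separates $T^{-1}$ from the polynomials by a weakly continuous functional.* With $x,y,u,v$ from Lemma 7 put
$$\Phi(A)=\langle A(1\otimes x),1\otimes y\rangle+\langle A(1\otimes u),1\otimes v\rangle,\qquad\Psi(A)=\Phi(TA).$$
Both are continuous in the weak operator topology, the second because $\langle TAX,Y\rangle=\langle AX,T^*Y\rangle$. By (6), for $k\ge0$,
$$\Phi(T^k)=\int_0^1\zeta^k\,dt\cdot\big(\langle x,y\rangle+\langle u,v\rangle\big)=\int_0^1\zeta^k\,dt ,$$
which is $1$ for $k=0$ and $0$ for $k\ge1$. So $\Psi(T^k)=\Phi(T^{k+1})=0$ for all $k\ge0$, and $\Psi$ vanishes on the weak-operator closure of the polynomials in $T$, which contains $\mathcal A(T)$. But $\Psi(T^{-1})=\Phi(I)=1$. Hence $T^{-1}$ is not in this closure. $\square$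

*Proof of the second sentence of Proposition C.* For this $T$, Lemma 6 gives $(D_1)$ and Lemma 7 says that $(D_2)$ fails. By Theorem D with $m=1$ and $m=2$, $T$ is full and $T\oplus T$ is not. $\square$

Thus the condition $\operatorname{Lat}T\subseteq\operatorname{Lat}T^{-1}$ is not sufficient for $T^{-1}\in\mathcal A(T)$.

**Theorem B.** The implication "$T$ invertible and full $\Rightarrow T^{-1}\in\mathcal A(T)$" holds for all $T$ on $H$ if and only if $\dim H<\infty$.

*Proof.* **Step 1.** *This step disposes of finite-dimensional and of separable spaces.* If $\dim H<\infty$, $T^{-1}$ is a polynomial in $T$ by the Cayley–Hamilton theorem. If $H$ is separable and infinite-dimensional, it is isometrically isomorphic to $L^2([0,1);\ell^2)$, and the operator just constructed, carried over to $H$, violates the implication.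

**Step 2.** *This step sets up a direct sum on a nonseparable space.* Write $H=H_1\oplus H_2$ with $H_1$ separable and infinite-dimensional, let $T$ on $H_1$ be the operator just constructed, and let $T'=T\oplus3I$, which is invertible. Here $\|T\|\le1+\delta/2\le5/4$. The set $\{|z|\le3/2\}\cup\{3\}$ has connected complement, so by Runge's theorem there are polynomials $p_i$ with $p_i\to1$ uniformly on $\{|z|\le3/2\}$ and $p_i(3)\to0$. On $|z|=3/2$ we have $\|(z-T)^{-1}\|\le(3/2-5/4)^{-1}=4$, so
$$\|p_i(T)-I\|=\Big\|\frac1{2\pi i}\oint_{|z|=3/2}(p_i(z)-1)(z-T)^{-1}dz\Big\|\le6\sup_{|z|=3/2}|p_i(z)-1|\to0 .$$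
Hence $p_i(T')=p_i(T)\oplus p_i(3)I\to P:=I\oplus0$ in norm.

**Step 3.** *This step shows that $T'$ is full.* Let $\mathcal N\in\operatorname{Lat}T'$. By Step 2, $P\mathcal N\subseteq\mathcal N$. So $\mathcal N=\mathcal N_1\oplus\mathcal N_2$ with $\mathcal N_j=\mathcal N\cap H_j$ closed, and $\mathcal N_1\in\operatorname{Lat}T$. Since $T$ is full, $T^{-1}\mathcal N_1\subseteq\mathcal N_1$, so $\mathcal N$ is invariant under $T'^{-1}=T^{-1}\oplus\frac13I$.

**Step 4.** *This step shows $T'^{-1}\notin\mathcal A(T')$.* If polynomials $p_\alpha(T')$ converged strongly to $T'^{-1}$, restriction to $H_1$ would give $p_\alpha(T)\to T^{-1}$ strongly, contradicting Theorem A. $\square$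

**Remark 1.** In Theorem A, $T$ is as close in norm as we like to a unitary, while for normal operators the implication is true, by the theorem of Sarason cited in Section 2.

**Remark 2.** For the $T$ of Theorem A, $T^{-1}$ commutes with every operator that commutes with $T$, and it leaves every invariant subspace of $T$ invariant. So $T^{-1}\in\{T\}''\cap\operatorname{Alg}\operatorname{Lat}T$, but $T^{-1}\notin\mathcal A(T)$.

**Remark 3.** The argument does not settle whether, for some given $m\ge2$, there is an invertible $T$ with $T^{(m)}$ full and $T^{-1}\notin\mathcal A(T)$. Theorem D only shows that a biorthogonal system satisfying $(D_m)$ and failing $(D_{m'})$ for some $m'>m$ would give one.
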